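# Mad families of rectangles: why $\mathfrak a(2)=\mathfrak a$

## 1. From almost disjoint sets to almost disjoint rectangles

Here is a guess. To fill up $\omega$ with infinite sets that pairwise overlap only finitely, so that no further infinite set fits in, one needs a certain number $\mathfrak a$ of sets. Now replace sets by rectangles $X\times Y$, and let two rectangles count as almost disjoint as soon as they are almost disjoint in *one* of the two coordinates. There is much more room to arrange rectangles cleverly than sets, so one would guess that fewer of them can suffice: that the corresponding number $\mathfrak a(2)$ can, at least in some model of set theory, be smaller than $\mathfrak a$. The guess has some support. We shall see in Section 10 that in infinitely many dimensions the number drops all the way to $\aleph_0$. The question, taken from "Finite Dimensional Infinite Partitions", is whether the guess is right in dimension two: *is $\mathfrak a(2)<\mathfrak a$ consistent with ZFC?* First the definitions, then the tests.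

**Definition (mad families).** A family $\mathcal A\subseteq[\omega]^\omega$ is *almost disjoint* if $A\cap A'$ is finite for all distinct $A,A'\in\mathcal A$. It is *mad* if it is infinite, almost disjoint, and maximal under inclusion among almost disjoint families. The least size of a mad family is $\mathfrak a$.

Mad families exist: split $\omega$ into infinitely many infinite sets and extend by Zorn's lemma. As there are only $2^{\aleph_0}$ subsets of $\omega$, we have $\mathfrak a\le 2^{\aleph_0}$. We also speak of mad families on a countably infinite set $X$ instead of $\omega$; a bijection $X\to\omega$ shows that they too have size at least $\mathfrak a$. An infinite almost disjoint $\mathcal A\subseteq[X]^\omega$ is mad on $X$ exactly when every infinite $Z\subseteq X$ has infinite intersection with some member.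

**Definition (meeting, 2-mad families).** Let $X,Y,X',Y'\in[\omega]^\omega$. Say that the rectangles $X\times Y$ and $X'\times Y'$ *meet* if $X\cap X'$ and $Y\cap Y'$ are both infinite. A *2-mad family* is an infinite family $\mathcal R$ of rectangles such that distinct members do not meet, and which is maximal with this property.

Maximality says: every rectangle meets some member of $\mathcal R$. (A rectangle in $\mathcal R$ meets itself.) The word "infinite" is needed, since $\{\omega\times\omega\}$ is maximal. Here is a small example of rectangles that do not meet: with $\mathrm{Ev}$ and $\mathrm{Od}$ the even and odd numbers, $\mathrm{Ev}\times\omega$ and $\mathrm{Od}\times\mathrm{Ev}$ do not meet, because the first coordinates are disjoint, although the second coordinates overlap in an infinite set.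

The number $\mathfrak a(2)$ is officially defined in the language of Boolean algebras.

**Definition (partitions, free products).** For an infinite Boolean algebra $A$, an *infinite partition* of $A$ is an infinite maximal antichain of nonzero elements (antichain: pairwise disjoint), and $\mathfrak a(A)$ is the least size of one. So $\mathfrak a=\mathfrak a(\mathcal P(\omega)/\mathrm{fin})$. The *free product* $A\oplus B$ is the algebra of clopen subsets of $St(A)\times St(B)$, where $St$ denotes the Stone space. For $a\in A$, $b\in B$ we write $a^*$ for the clopen set $\{p\in St(A):a\in p\}$, and $a\times b$ for the element $a^*\times b^*$ of $A\oplus B$, a *rectangle*. Likewise $\bigoplus_{i\in I}A_i$ is the clopen algebra of $\prod_{i\in I}St(A_i)$. Put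
$$\mathfrak a(2)=\mathfrak a\big(\mathcal P(\omega)/\mathrm{fin}\oplus\mathcal P(\omega)/\mathrm{fin}\big).$$

For a finite example, $\mathcal P(m)\oplus\mathcal P(n)=\mathcal P(m\times n)$: the Stone spaces are discrete with $m$ and $n$ points. The diagonal of $2\times 2$ is an element that is not a rectangle but a disjoint union of two rectangles. This is general: a clopen subset of $St(A)\times St(B)$ is a finite union of rectangles $a_i\times b_i$ by compactness. If $A_0$ and $B_0$ are the finite subalgebras generated by the $a_i$ and by the $b_i$, it is the disjoint union of those $a\times b$, with $a$ an atom of $A_0$ and $b$ an atom of $B_0$, that it contains. Thus *every nonzero element of $A\oplus B$ is a finite disjoint sum of nonzero rectangles*; in particular rectangles are dense.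

Consequently **$\mathfrak a(2)$ is the least size of a 2-mad family.** Two rectangles of infinite sets are disjoint in the free product exactly when they do not meet. A 2-mad family is therefore an infinite antichain, and it is maximal because rectangles are dense. Conversely, given an infinite partition of size $\kappa$, split each member into finitely many disjoint nonzero rectangles. The result still has size $\kappa$ and is an antichain. It is maximal: a nonzero $z$ meets some old member $r_1\vee\dots\vee r_k$, hence some $r_i$. Choosing a representing set for each coordinate gives a 2-mad family of size $\kappa$.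

## 2. Families $A\times\omega$, families $A\times B$, and countable families

Let us try to make a small 2-mad family by hand.

*Strips.* Let $\mathcal A$ be mad and take $\{A\times\omega:A\in\mathcal A\}$. This is infinite and distinct members do not meet. Given $X\times Y$, some $A\in\mathcal A$ has $X\cap A$ infinite, and $Y\cap\omega=Y$ is infinite. So the family is 2-mad, and we have proved
$$\mathfrak a(2)\le\mathfrak a. \tag{1}$$

*Products.* Let $\mathcal A,\mathcal B$ be mad and take $\{A\times B:A\in\mathcal A,\ B\in\mathcal B\}$. Distinct members differ in some coordinate and are almost disjoint there. Given $X\times Y$, choose $A$ meeting $X$ and $B$ meeting $Y$ in infinite sets. So this is 2-mad too, of size $\max\{|\mathcal A|,|\mathcal B|\}\ge\mathfrak a$.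

Neither gains anything over $\mathfrak a$. Could a countable family work?

**Lemma 2.1.** *No countable family is 2-mad. Hence $\mathfrak a(2)\ge\aleph_1$.*

*Proof.* Let $\mathcal R=\{X_n\times Y_n:n<\omega\}$, injectively enumerated, be an infinite family of pairwise non-meeting rectangles. We build a rectangle that meets none of them. The plan is to shrink a pair $(X^n,Y^n)$ step by step, step $n$ taking care of the rectangle number $n$, and to keep the condition

(i) $X^n\times Y^n$ meets infinitely many members of $\mathcal R$.

Start with $(X^0,Y^0)=(\omega,\omega)$. Given $(X^n,Y^n)$, consider the two pairs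
$$(X^n\setminus X_n,\ Y^n)\qquad\text{and}\qquad (X^n\cap X_n,\ Y^n\setminus Y_n).$$
Let $m\ne n$ be such that $X_m\times Y_m$ meets $X^n\times Y^n$. If $X_m\cap(X^n\setminus X_n)$ is infinite, then $X_m\times Y_m$ meets the first pair. Otherwise $X_m\cap X^n\cap X_n$ is infinite. Then $X_m\cap X_n$ is infinite, so $Y_m\cap Y_n$ is finite, so $Y_m\cap(Y^n\setminus Y_n)$ is infinite, and $X_m\times Y_m$ meets the second pair. Hence one of the two pairs meets infinitely many members; let it be $(X^{n+1},Y^{n+1})$. In either case
$$X^{n+1}\cap X_n=\emptyset\quad\text{or}\quad Y^{n+1}\cap Y_n=\emptyset.$$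

By (i) all $X^n$, $Y^n$ are infinite. Choose $x_0<x_1<\cdots$ with $x_n\in X^n$ and put $X=\{x_n:n<\omega\}$; then $X$ is infinite and $X\subseteq^*X^n$ for all $n$, that is, $X\setminus X^n$ is finite. Choose $Y$ in the same way from the $Y^n$. For each $n$, $X\cap X_n$ or $Y\cap Y_n$ is finite. So $X\times Y$ meets no member of $\mathcal R$, and $\mathcal R$ is not maximal. $\square$

By (1) and Lemma 2.1, $\mathfrak a(2)=\mathfrak a$ whenever $\mathfrak a=\aleph_1$, for example under the continuum hypothesis. So the guess can only be right in models where $\mathfrak a\ge\aleph_2$.

The recursion of Lemma 2.1 cannot simply be continued past $\omega$, because condition (i) may be lost at the limit. For instance, let $\mathcal R$ consist of strips $A\times\omega$, where the mad family $\mathcal A$ contains a partition $\{A_n:n<\omega\}$ of $\omega$ into infinite sets, and suppose that the recursion has removed the $A_n$ in turn, so $X^n=\omega\setminus(A_0\cup\dots\cup A_{n-1})$. An infinite $X$ with $X\subseteq^*X^n$ for all $n$ has infinite intersection with some $A\in\mathcal A$. The set $X\cap A$ is just as legitimate a choice as $X$, and $(X\cap A)\times\omega$ meets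 exactly one member of $\mathcal R$. Two things in this proof will come back, however: splitting a pair by one rectangle of the family, and passing to pseudo-intersections after $\omega$ steps.

The tests suggest that the first guess is wrong, and it is.

**Theorem 1 (ZFC).** $\mathfrak a(2)=\mathfrak a$.

So $\mathfrak a(2)<\mathfrak a$ is not consistent with ZFC. By (1), what remains to be shown is this: if $\mathcal R$ is a 2-mad family of size $\kappa$, then $\mathfrak a\le\kappa$.

## 3. The remainder in $\omega^*\times\omega^*$

We use the space $\omega^*=St(\mathcal P(\omega)/\mathrm{fin})$ of nonprincipal ultrafilters on $\omega$. It is compact Hausdorff. For $X\subseteq\omega$ let $X^*=\{p\in\omega^*:X\in p\}$. These sets form a clopen base; $X^*\cap Z^*=(X\cap Z)^*$; and $X^*=\emptyset$ iff $X$ is finite. Every nonempty open subset of $\omega^*\times\omega^*$ contains some $X^*\times Y^*$ with $X,Y$ infinite. Two rectangles meet iff the sets $X^*\times Y^*$ and $X'^*\times Y'^*$ intersect.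

Until the end of Section 8, fix a 2-mad family $\mathcal R=\{X_\alpha\times Y_\alpha:\alpha<\kappa\}$, enumerated injectively, and put
$$O=\bigcup_{\alpha<\kappa}X_\alpha^*\times Y_\alpha^*,\qquad E=(\omega^*\times\omega^*)\setminus O. \tag{2}$$
We call $E$ the *remainder*. Three facts about it are used throughout.

* The sets $X_\alpha^*\times Y_\alpha^*$ are clopen, nonempty and pairwise disjoint, since distinct members of $\mathcal R$ do not meet.
* $E$ is closed with empty interior. Indeed a nonempty open set contains some $X^*\times Y^*$ with $X,Y$ infinite, and by maximality this intersects some $X_\alpha^*\times Y_\alpha^*\subseteq O$.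
* $E\ne\emptyset$. Otherwise, by compactness, finitely many of the sets $X^*_\alpha\times Y^*_\alpha$ cover the whole space; as they are disjoint and nonempty there are no others, and $\mathcal R$ is finite.

**Examples.** For a mad family $\mathcal A$ let $D_{\mathcal A}=\omega^*\setminus\bigcup_{A\in\mathcal A}A^*$. By the same arguments it is a nonempty closed set with empty interior. For the strips $A\times\omega$ the remainder is $D_{\mathcal A}\times\omega^*$. For the products $A\times B$ we have $(p,q)\in O$ iff $p\notin D_{\mathcal A}$ and $q\notin D_{\mathcal B}$, so the remainder is a cross: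
$$E=(D_{\mathcal A}\times\omega^*)\cup(\omega^*\times D_{\mathcal B}).$$

**Definition (big).** A pair $(X,Y)$ of subsets of $\omega$ is *big* if $E\cap(X^*\times Y^*)\neq\emptyset$. In that case $X$ and $Y$ are infinite.

In the strip example, $(A,\omega)$ is not big for $A\in\mathcal A$, while $(\omega,Y)$ is big for every infinite $Y$. Bigness is condition (i) of Lemma 2.1 in topological form.

**Lemma 3.1.** *Let $X,Y$ be infinite. Then $(X,Y)$ is big iff $X\times Y$ meets infinitely many members of $\mathcal R$.*

*Proof.* Suppose $(X,Y)$ is not big. Then the compact set $X^*\times Y^*$ is contained in $O$, hence covered by finitely many of the disjoint sets $X_\alpha^*\times Y_\alpha^*$, and no other $\alpha$ gives a rectangle that meets $X\times Y$. Conversely, suppose only finitely many members meet $X\times Y$. Removing the corresponding clopen sets from $X^*\times Y^*$ leaves the open set $(X^*\times Y^*)\setminus O=E\cap(X^*\times Y^*)$. It is contained in $E$, which has empty interior, so it is empty. $\square$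

## 4. Slicing by one ultrafilter

How can one get a mad family out of $\mathcal R$? The sensible first attempt is to look along a horizontal line: fix an ultrafilter $q$ in the second coordinate and keep those $X_\alpha$ for which $Y_\alpha\in q$. The next lemma says exactly when this succeeds.

**Lemma 4.1.** *Let $X$ be infinite and $q\in\omega^*$. Put*
$$\mathcal A_q=\{X_\alpha\cap X:\ Y_\alpha\in q,\ X_\alpha\cap X\text{ infinite}\},\qquad E_q=\{p\in X^*:(p,q)\in E\}.$$
*Then $\mathcal A_q$ is almost disjoint, and it is mad on $X$ if and only if $E_q$ is nonempty and has empty interior.*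

*Proof.* *Almost disjoint.* If $\alpha\neq\beta$ and $Y_\alpha,Y_\beta\in q$, then $Y_\alpha\cap Y_\beta\in q$ is infinite; since distinct members do not meet, $X_\alpha\cap X_\beta$ is finite.

*What a set missed by $\mathcal A_q$ looks like.* For infinite $Z\subseteq X$ we claim
$$Z\text{ has finite intersection with every member of }\mathcal A_q\iff Z^*\subseteq E_q. \tag{3}$$
Indeed $Z^*\subseteq E_q$ means that no $p\in Z^*$ has $(p,q)\in O$, that is, there are no $\alpha$ and $p\in Z^*$ with $Y_\alpha\in q$ and $X_\alpha\in p$. Equivalently, $Z\cap X_\alpha$ is finite whenever $Y_\alpha\in q$. Since $Z\subseteq X$, the indices $\alpha$ with $X_\alpha\cap X$ finite satisfy this automatically, and for the others $Z\cap X_\alpha=Z\cap(X_\alpha\cap X)$.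

*If $E_q$ is nonempty with empty interior, then $\mathcal A_q$ is mad.* By (3), every infinite $Z\subseteq X$ has infinite intersection with a member of $\mathcal A_q$. Suppose $\mathcal A_q$ were finite. Pick $p\in E_q$. If $Y_\alpha\in q$ then $X_\alpha\notin p$, because $(p,q)\in E$. So no member of $\mathcal A_q$ is in $p$, while $X\in p$; hence $X\setminus\bigcup\mathcal A_q\in p$. This is an infinite subset of $X$ disjoint from all members of $\mathcal A_q$, a contradiction. So $\mathcal A_q$ is infinite, and it is mad on $X$.

*If $\mathcal A_q$ is mad, then $E_q$ is nonempty with empty interior.* By maximality and (3), $E_q$ contains no $Z^*$ with $Z\subseteq X$ infinite, so it has empty interior. If $E_q$ were empty, then $X^*$ would be covered by the sets $U^*$, $U\in\mathcal A_q$, which are nonempty and pairwise disjoint; by compactness $\mathcal A_q$ would be finite. $\square$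

If some $q$ satisfies the condition of Lemma 4.1, then $\mathfrak a\le|\mathcal A_q|\le\kappa$ and we are done. Slices can fail, though. In the product family, a slice at $q\in D_{\mathcal B}$ has $\mathcal A_q=\emptyset$ and $E_q=\omega^*$. For the strips with the coordinates interchanged, that is for $\{\omega\times A:A\in\mathcal A\}$, *every* $q$ is bad: $\mathcal A_q$ is $\{\omega\}$ or $\emptyset$, and $E_q$ is $\emptyset$ or $\omega^*$.

The exact sticking point is this. We know that $E$ has empty interior in the *product*. If a slice $E_q$ has interior, it contains some $Z_q^*$, but the set $Z_q$ depends on $q$. To contradict what we know about $E$ we would need one $Z$ that works for all $q$ in a nonempty open set. Nothing so far gives that.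

## 5. Where the remainder is locally a box

The dependence of the slice on $q$ is harmless if the slices are all equal.

**Definition (box).** The remainder $E$ *is a box on* $(X,Y)$ if $E\cap(X^*\times Y^*)=P\times Q$ for some nonempty $P\subseteq X^*$ and $Q\subseteq Y^*$.

For the strips, $E=D_{\mathcal A}\times\omega^*$ is a box on $(\omega,\omega)$. For the products, $E$ is not a box on $(\omega,\omega)$: both projections of the cross are all of $\omega^*$, but $E\ne\omega^*\times\omega^*$. It is a box on $(\omega,B)$ for each $B\in\mathcal B$, as $E\cap(\omega^*\times B^*)=D_{\mathcal A}\times B^*$.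

**Proposition 5.1.** *Suppose $E$ is a box on $(X,Y)$. Then at least one of the following holds:*

* *for some $q\in Y^*$, $\{X_\alpha\cap X:Y_\alpha\in q,\ |X_\alpha\cap X|=\omega\}$ is a mad family on $X$;*
* *for some $p\in X^*$, $\{Y_\alpha\cap Y:X_\alpha\in p,\ |Y_\alpha\cap Y|=\omega\}$ is a mad family on $Y$.*

*In particular $\mathfrak a\le\kappa$.*

*Proof.* The point is to pass from "empty interior in the product" to "empty interior of a slice". Let $E\cap(X^*\times Y^*)=P\times Q$ with $P,Q\neq\emptyset$; then $X,Y$ are infinite. If $P$ and $Q$ contained nonempty open sets $U$ and $V$, then $U\times V\subseteq E$ would contradict that $E$ has empty interior. So $P$ or $Q$ has empty interior.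

Suppose it is $P$. Fix any $q\in Q$. For $p\in X^*$ the point $(p,q)$ lies in $X^*\times Y^*$, so $(p,q)\in E$ iff $p\in P$. Thus $E_q=P$ is nonempty with empty interior, and Lemma 4.1 gives the first alternative. If it is $Q$ that has empty interior, interchange the coordinates: $\{Y_\alpha\times X_\alpha:\alpha<\kappa\}$ is 2-mad, its remainder is $\{(q,p):(p,q)\in E\}$, and the same argument gives the second alternative. In both cases we have a mad family of size at most $\kappa$ on a countably infinite set. $\square$

## 6. Rectangles off the diagonal of $2^\omega$

What if $E$ is not a box anywhere? Let us look at a family whose remainder is squeezed against a diagonal, which is as far from a box as one can imagine.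

Replace $\omega$ by the countable set $T=2^{<\omega}$ of finite binary strings. For $s\in T$ let $[s]=\{t\in T:s\subseteq t\}$, so that $[s]=\{s\}\cup[s0]\cup[s1]$, a disjoint union. Let
$$\mathcal D=\{[s0]\times[s1]:s\in T\}\cup\{[s1]\times[s0]:s\in T\}.$$

Distinct members of $\mathcal D$ do not meet. In fact, take $[si]\times[s(1-i)]$ and $[tj]\times[t(1-j)]$, and note that $[u]\cap[v]\neq\emptyset$ only if $u,v$ are comparable. If $s=t$ and $i\neq j$, then $[si]\cap[sj]=\emptyset$. If $s,t$ are incomparable, then $[si]\cap[tj]=\emptyset$. If $s\subsetneq t$, then $t$ extends exactly one of $si$, $s(1-i)$, and so do both $tj$ and $t(1-j)$; the coordinates belonging to the other one are disjoint. The case $t\subsetneq s$ is the same.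

By Zorn's lemma extend $\mathcal D$ to a 2-mad family $\mathcal R$ of rectangles on $T$. However this is done, *$\mathcal R$ has at least $2^{\aleph_0}$ members.* For $c\in2^\omega$ let $b_c=\{c\restriction n:n<\omega\}$, the branch through $c$. Note that $b_c\cap[u]$ is infinite if $u\subset c$ and empty otherwise. Choose $R_c=X\times Y$ in $\mathcal R$ meeting $b_c\times b_c$. It is not in $\mathcal D$, because $c$ cannot extend both $s0$ and $s1$. Suppose $R_c=R_d=X\times Y$ with $c\neq d$. Let $s$ be the longest common initial segment, say $s0\subset c$, $s1\subset d$. Then $X\cap b_c$ is infinite and $b_c\subseteq^*[s0]$, so $X\cap[s0]$ is infinite; similarly $Y\cap b_d$ is infinite and $b_d\subseteq^*[s1]$, so $Y\cap[s1]$ is infinite. So $X\times Y$ meets $[s0]\times[s1]\in\mathcal D$. Since $X\times Y\notin\mathcal D$, these are distinct members of $\mathcal R$ that meet, a contradiction. So $c\mapsto R_c$ is injective.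

A family of size $2^{\aleph_0}\ge\mathfrak a$ is no threat to the theorem. So the hope is that a remainder which is nowhere a box always lets us find such a binary tree of rectangles inside $\mathcal R$. In the example, the rectangle $[s0]\times[s1]$ cuts two pairs out of $([s],[s])$:
$$([s]\cap[s0],\ [s]\setminus[s1])=([s0],\ \{s\}\cup[s0]),\qquad([s]\setminus[s0],\ [s]\cap[s1])=(\{s\}\cup[s1],\ [s1]).$$
Up to one point these are $([s0],[s0])$ and $([s1],[s1])$. Both are big, by Lemma 3.1, since $[t0]\times[t1]$ meets them for all $t\supseteq s0$, respectively all $t\supseteq s1$. This is the pattern to find in general.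

## 7. Where the remainder is nowhere a box: a perfect tree of big pairs

A set that is not a box has two points $(p,q)$ and $(p',q')$ for which the corner $(p,q')$ is missing. A missing corner lies in $O$, so it is covered by one member of $\mathcal R$, and that member does the splitting.

**Lemma 7.1 (splitting).** *Let $(X,Y)$ be big and suppose $E$ is not a box on $(X,Y)$. Then there is $\alpha<\kappa$ such that both*
$$(X^0,Y^0)=(X\cap X_\alpha,\ Y\setminus Y_\alpha)\quad\text{and}\quad(X^1,Y^1)=(X\setminus X_\alpha,\ Y\cap Y_\alpha)$$
*are big.*

*Proof.* Let $P\subseteq X^*$ and $Q\subseteq Y^*$ be the projections of $E\cap(X^*\times Y^*)$. They are nonempty because $(X,Y)$ is big, and $E\cap(X^*\times Y^*)\subseteq P\times Q$. Since $E$ is not a box on $(X,Y)$, the inclusion is strict: there are $p\in P$ and $q'\in Q$ with $(p,q')\notin E$. By the definition of projections choose $q\in Y^*$ with $(p,q)\in E$ and $p'\in X^*$ with $(p',q')\in E$.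

As $(p,q')\in O$, there is $\alpha$ with $X_\alpha\in p$ and $Y_\alpha\in q'$. From $(p,q)\in E$ and $X_\alpha\in p$ we get $Y_\alpha\notin q$; otherwise $(p,q)\in X^*_\alpha\times Y^*_\alpha\subseteq O$. From $(p',q')\in E$ and $Y_\alpha\in q'$ we get $X_\alpha\notin p'$ in the same way. Hence
$$(p,q)\in E\cap\big((X\cap X_\alpha)^*\times(Y\setminus Y_\alpha)^*\big),\qquad(p',q')\in E\cap\big((X\setminus X_\alpha)^*\times(Y\cap Y_\alpha)^*\big),$$
so both pairs are big. $\square$

**Proposition 7.2.** *Let $(X,Y)$ be big and suppose there are no $X'\subseteq X$, $Y'\subseteq Y$ such that $E$ is a box on $(X',Y')$. Then $\kappa\ge2^{\aleph_0}$.*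

*Proof.*

**Step 1: the tree.** We iterate the splitting. Start with $(X^\emptyset,Y^\emptyset)=(X,Y)$. If $(X^s,Y^s)$ is big with $X^s\subseteq X$, $Y^s\subseteq Y$, then $E$ is not a box on it by hypothesis, and Lemma 7.1 gives an index $\alpha_s$ such that with
$$X^{s0}=X^s\cap X_{\alpha_s},\quad Y^{s0}=Y^s\setminus Y_{\alpha_s},\quad X^{s1}=X^s\setminus X_{\alpha_s},\quad Y^{s1}=Y^s\cap Y_{\alpha_s} \tag{4}$$
both $(X^{s0},Y^{s0})$ and $(X^{s1},Y^{s1})$ are big. So we get big pairs $(X^s,Y^s)$ and indices $\alpha_s$ for all $s\in2^{<\omega}$.

**Step 2: a rectangle for every branch.** We associate with each $c\in2^\omega$ a member of $\mathcal R$. The sequences $(X^{c\restriction n})_n$ and $(Y^{c\restriction n})_n$ are decreasing sequences of infinite sets. As in Lemma 2.1 choose infinite sets $X_c,Y_c$ with $X_c\subseteq^*X^{c\restriction n}$ and $Y_c\subseteq^*Y^{c\restriction n}$ for all $n$. We do not need that $(X_c,Y_c)$ is big. By maximality of $\mathcal R$ choose $\alpha(c)<\kappa$ such that $X_c\cap X_{\alpha(c)}$ and $Y_c\cap Y_{\alpha(c)}$ are both infinite.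

**Step 3: different branches have different rectangles.** Suppose $c\ne d$ and $\alpha(c)=\alpha(d)=\beta$. Let $s$ be the longest common initial segment of $c$ and $d$; by renaming, $s0\subset c$ and $s1\subset d$.

* $X_\beta\cap X_c$ is infinite and $X_c\subseteq^*X^{s0}\subseteq X_{\alpha_s}$, so $X_\beta\cap X_{\alpha_s}$ is infinite.
* $Y_\beta\cap Y_d$ is infinite and $Y_d\subseteq^*Y^{s1}\subseteq Y_{\alpha_s}$, so $Y_\beta\cap Y_{\alpha_s}$ is infinite.

So the rectangles with indices $\beta$ and $\alpha_s$ meet, and therefore $\beta=\alpha_s$. But $Y_c\subseteq^*Y^{s0}$, and $Y^{s0}$ is disjoint from $Y_{\alpha_s}=Y_\beta$. So $Y_c\cap Y_\beta$ is finite, contradicting the choice of $\alpha(c)=\beta$.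

Hence $c\mapsto\alpha(c)$ is an injection of $2^\omega$ into $\kappa$, and $\kappa\geq2^{\aleph_0}$. $\square$

Notice how Step 3 uses the two branches. The first coordinate of $c$ and the *second* coordinate of $d$ together force $\beta=\alpha_s$; then the second coordinate of $c$ rules this out. This is why the two pairs in Lemma 7.1 lie at opposite corners of the rectangle number $\alpha$.

**Proof of Theorem 1.** The inequality $\mathfrak a(2)\le\mathfrak a$ is (1). For the other one, let $\mathcal R$ be 2-mad of size $\kappa$, with remainder $E$. If $E$ is a box on some $(X,Y)$, then $\mathfrak a\le\kappa$ by Proposition 5.1. If $E$ is a box on no pair, note that $(\omega,\omega)$ is big because $E\neq\emptyset$; Proposition 7.2 gives $\kappa\ge2^{\aleph_0}\ge\mathfrak a$. So $\mathfrak a\le\kappa$ in both cases. Taking $\mathcal R$ of least size, $\mathfrak a\le\mathfrak a(2)$. $\blacksquare$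

## 8. Mad families inside small 2-mad families

The two propositions are local, so they say what a 2-mad family of size below the continuum looks like inside any rectangle where it is not essentially finite.

**Theorem 2.** *Let $\mathcal R=\{X_\alpha\times Y_\alpha:\alpha<\kappa\}$ be 2-mad with $\kappa<2^{\aleph_0}$. Let $X,Y$ be infinite such that $X\times Y$ meets infinitely many members of $\mathcal R$. Then there are infinite $X'\subseteq X$, $Y'\subseteq Y$ such that one of the following holds:*

* *for some ultrafilter $q\in(Y')^*$, $\{X_\alpha\cap X':Y_\alpha\in q,\ |X_\alpha\cap X'|=\omega\}$ is a mad family on $X'$;*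
* *for some ultrafilter $p\in(X')^*$, $\{Y_\alpha\cap Y':X_\alpha\in p,\ |Y_\alpha\cap Y'|=\omega\}$ is a mad family on $Y'$.*

*Proof.* We may take the enumeration to be injective: dropping repetitions does not change the families above, and the number of members stays below $2^{\aleph_0}$. By Lemma 3.1, $(X,Y)$ is big. If there were no $X'\subseteq X$, $Y'\subseteq Y$ such that $E$ is a box on $(X',Y')$, then Proposition 7.2 would give $\kappa\ge2^{\aleph_0}$, against the hypothesis. So there are such $X',Y'$; they are infinite because $P$ and $Q$ are nonempty. Proposition 5.1, applied to $(X',Y')$, gives the conclusion. $\blacksquare$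

For the strips $A\times\omega$ one sees directly what the theorem says: if $X\times Y$ meets infinitely many of them, then $\{A\cap X:A\in\mathcal A,\ |A\cap X|=\omega\}$ is a mad family on $X$, and it is the slice at every $q\in Y^*$, with $X'=X$ and $Y'=Y$.

## 9. Free products of algebras in which decreasing sequences have lower bounds

Which properties of $\mathcal P(\omega)/\mathrm{fin}$ were used? Compactness of the Stone space holds for every Boolean algebra. Pseudo-intersections were used once, in Step 2 of Proposition 7.2.

**Definition (property $(\sigma)$).** A Boolean algebra has $(\sigma)$ if every sequence $a_0\ge a_1\ge\cdots$ of nonzero elements has a nonzero lower bound.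

*Examples.* $\mathcal P(\omega)/\mathrm{fin}$ has $(\sigma)$. Represent $a_n$ by $X_n$; then $X_0\cap\dots\cap X_n$ differs from $X_n$ by a finite set, so it is infinite, and the class of a pseudo-intersection of these decreasing sets is a nonzero lower bound. The algebra $\mathcal P(\omega)$ does not have $(\sigma)$: consider $\{k:k\ge n\}$ for $n<\omega$. Neither does the algebra of clopen subsets of $2^\omega$: let $a_n$ be the set of all $c\in2^\omega$ that start with $n$ zeros. A nonempty clopen set contains all extensions of some finite string $t$, and some of these do not start with $|t|+1$ zeros.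

**Theorem 3.** *Let $A,B$ be infinite Boolean algebras with $(\sigma)$. Then*
$$\min\{\mathfrak a(A),\mathfrak a(B),2^{\aleph_0}\}\ \le\ \mathfrak a(A\oplus B)\ \le\ \min\{\mathfrak a(A),\mathfrak a(B)\}.$$
*In particular $\mathfrak a(A\oplus B)=\min\{\mathfrak a(A),\mathfrak a(B)\}$ whenever the right side is $\le2^{\aleph_0}$.*

*Proof.* The last sentence follows at once: if $\min\{\mathfrak a(A),\mathfrak a(B)\}\le2^{\aleph_0}$, the two outer terms are equal. Recall that $(x\times y)\wedge(x'\times y')=(x\wedge x')\times(y\wedge y')$, and that this is $0$ iff $x\wedge x'=0$ or $y\wedge y'=0$.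

**Step 1: the upper bound.** We form strips. Let $D$ be an infinite partition of $A$. The elements $d\times1$, $d\in D$, are nonzero and pairwise disjoint. A nonzero element of $A\oplus B$ contains a nonzero rectangle $a\times b$; some $d\in D$ has $a\wedge d\neq0$, and then $(a\wedge d)\times b\ne0$ lies below both. So $\{d\times1:d\in D\}$ is an infinite partition of $A\oplus B$, and $\mathfrak a(A\oplus B)\le\mathfrak a(A)$. Strips $1\times d$ give $\mathfrak a(A\oplus B)\le\mathfrak a(B)$.

**Step 2: the remainder.** Let $\mathcal R$ be an infinite partition of $A\oplus B$ of size $\kappa$. As in Section 1, we split every member into finitely many disjoint nonzero rectangles; this gives an infinite partition, still of size $\kappa$. So we may assume $\mathcal R=\{x_\alpha\times y_\alpha:\alpha<\kappa\}$, injectively enumerated. Put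
$$O=\bigcup_{\alpha<\kappa}x_\alpha^*\times y_\alpha^*,\qquad E=(St(A)\times St(B))\setminus O.$$
The sets $x_\alpha^*\times y_\alpha^*$ are clopen, nonempty and pairwise disjoint. $E$ is closed. It has empty interior, since every nonempty open set contains some $x^*\times y^*$ with $x,y\ne0$, which intersects $O$ by maximality. It is nonempty, since otherwise by compactness finitely many of the disjoint nonempty sets $x_\alpha^*\times y_\alpha^*$ would cover the space, and $\mathcal R$ would be finite.

**Step 3: $E$ is a box somewhere.** Suppose $E\cap(x^*\times y^*)=P\times Q$ with $P,Q\neq\emptyset$, for some $x\in A$, $y\in B$. We produce an infinite partition of $A$ or of $B$ of size at most $\kappa$. As $E$ has empty interior, $P$ and $Q$ do not both have nonempty interior. Suppose $P$ has empty interior. Fix $q\in Q$. For $p\in x^*$ we have $(p,q)\in E$ iff $p\in P$. Let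
$$\mathcal A=\{x_\alpha\wedge x:\ y_\alpha\in q,\ x_\alpha\wedge x\neq0\}.$$

* *$\mathcal A$ is an antichain.* If $\alpha\neq\beta$ and $y_\alpha,y_\beta\in q$, then $y_\alpha\wedge y_\beta\in q$ is nonzero, so $x_\alpha\wedge x_\beta=0$.
* *$\mathcal A$ is maximal below $x$.* Let $0\neq z\le x$. As $P$ has empty interior, pick $p\in z^*\setminus P$. Then $(p,q)\notin E$, so there is $\alpha$ with $x_\alpha\in p$ and $y_\alpha\in q$. Then $x_\alpha\wedge z\in p$ is nonzero. As $z\le x$, it equals $(x_\alpha\wedge x)\wedge z$, so $x_\alpha\wedge x\in\mathcal A$ is not disjoint from $z$.
* *$\mathcal A$ is infinite.* Pick $p\in P$. If $y_\alpha\in q$, then $x_\alpha\notin p$, because $(p,q)\in E$; so $p$ contains no member of $\mathcal A$. If $\mathcal A$ were finite, then $x-\bigvee\mathcal A$ would belong to $p$, hence be nonzero, and it is below $x$ and disjoint from all members of $\mathcal A$, contradicting maximality below $x$.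

Add $-x$ to $\mathcal A$ if $-x\neq0$. The result is an infinite antichain. It is maximal, because a nonzero $z$ has $z\wedge x\neq0$ or $z\wedge-x\ne0$. Its size is at most $\kappa$, so $\mathfrak a(A)\le\kappa$. If it is $Q$ that has empty interior, the same argument with the coordinates interchanged gives $\mathfrak a(B)\le\kappa$.

**Step 4: splitting, when $E$ is a box nowhere.** Now suppose there are no $x,y$ as in Step 3. Call $(x,y)$ *big* if $E\cap(x^*\times y^*)\neq\emptyset$; then $x,y\neq0$. We claim that for big $(x,y)$ there is $\alpha$ such that $(x\wedge x_\alpha,\ y-y_\alpha)$ and $(x-x_\alpha,\ y\wedge y_\alpha)$ are both big. Let $P,Q$ be the projections of $E\cap(x^*\times y^*)$. They are nonempty, and $E\cap(x^*\times y^*)\neq P\times Q$, so there are $p\in P$, $q'\in Q$ with $(p,q')\notin E$. Choose $q\in y^*$ with $(p,q)\in E$ and $p'\in x^*$ with $(p',q')\in E$. Choose $\alpha$ with $x_\alpha\in p$ and $y_\alpha\in q'$. Since $(p,q)\in E$ and $x_\alpha\in p$, we have $y_\alpha\notin q$; since $(p',q')\in E$ and $y_\alpha\in q'$, we have $x_\alpha\notin p'$. So $(p,q)$ shows that the first pair is big, and $(p',q')$ shows that the second is.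

**Step 5: the tree.** Since $E\ne\emptyset$, the pair $(1,1)$ is big. Iterating Step 4 from $(x^\emptyset,y^\emptyset)=(1,1)$ gives big pairs $(x^s,y^s)$ and indices $\alpha_s$ for $s\in2^{<\omega}$ with
$$x^{s0}=x^s\wedge x_{\alpha_s},\quad y^{s0}=y^s-y_{\alpha_s},\quad x^{s1}=x^s-x_{\alpha_s},\quad y^{s1}=y^s\wedge y_{\alpha_s},$$
and all these elements are nonzero. For $c\in2^\omega$ use $(\sigma)$ in $A$ and in $B$ to choose nonzero lower bounds $x_c$ of $(x^{c\restriction n})_n$ and $y_c$ of $(y^{c\restriction n})_n$. As $x_c\times y_c\neq0$, maximality of $\mathcal R$ gives $\alpha(c)$ with $x_c\wedge x_{\alpha(c)}\neq0$ and $y_c\wedge y_{\alpha(c)}\ne0$.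

The map $c\mapsto\alpha(c)$ is injective. Suppose $c\neq d$ and $\alpha(c)=\alpha(d)=\beta$, and let $s0\subset c$, $s1\subset d$ with $s$ the longest common initial segment. As $x_c\le x^{s0}\le x_{\alpha_s}$, we have $x_\beta\wedge x_{\alpha_s}\ge x_\beta\wedge x_c\neq0$. As $y_d\le y^{s1}\le y_{\alpha_s}$, we have $y_\beta\wedge y_{\alpha_s}\geq y_\beta\wedge y_d\neq0$. So the rectangles with indices $\beta$ and $\alpha_s$ are not disjoint, and $\beta=\alpha_s$. But $y_c\le y^{s0}$ is disjoint from $y_{\alpha_s}=y_\beta$, while $y_c\wedge y_\beta\neq0$: a contradiction. Hence $\kappa\ge2^{\aleph_0}$.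

By Steps 3 and 5, $\kappa\ge\min\{\mathfrak a(A),\mathfrak a(B),2^{\aleph_0}\}$ for the size $\kappa$ of any infinite partition of $A\oplus B$. $\blacksquare$

To use Theorem 3 repeatedly we need to know that $(\sigma)$ passes to free products.

**Lemma 9.1.** *If $A,B$ have $(\sigma)$, so does $A\oplus B$.*

*Proof.* Let $u_0\ge u_1\ge\cdots$ be nonzero elements of $A\oplus B$, that is, nonempty clopen sets. The difficulty is that they need not be rectangles; we replace them by smaller rectangles around one common point. By compactness there is $(p,q)\in\bigcap_nu_n$. Since $u_n$ is open, there are $a_n\in p$ and $b_n\in q$ with $a_n\times b_n\le u_n$. The elements $a_0\wedge\dots\wedge a_n$ belong to $p$, so they are nonzero, and they decrease with $n$; likewise $b_0\wedge\dots\wedge b_n\in q$. By $(\sigma)$ these two sequences have nonzero lower bounds $a\in A$ and $b\in B$. Then $0\ne a\times b\le a_n\times b_n\le u_n$ for all $n$. $\square$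

## 10. Finite powers against infinite powers

**Corollary 4 (ZFC).** *Let $I\neq\emptyset$. Then*
$$\mathfrak a\Big(\bigoplus_{i\in I}\mathcal P(\omega)/\mathrm{fin}\Big)=\begin{cases}\mathfrak a,&I\text{ finite},\\ \aleph_0,&I\text{ infinite}.\end{cases}$$

*Proof.*

**Finite $I$.** We show by induction on $|I|$ that the free product has $(\sigma)$ and that its value is $\mathfrak a$. For $|I|=1$ this is the definition of $\mathfrak a$ and the example after the definition of $(\sigma)$. If $|I|\ge2$, pick $j\in I$. The free product over $I$ is $A\oplus B$, with $A$ the free product over $I\setminus\{j\}$ and $B=\mathcal P(\omega)/\mathrm{fin}$, since the product of the Stone spaces over $I$ is the product of those over $I\setminus\{j\}$ with the one at $j$. Both $A$ and $B$ are infinite, have $(\sigma)$, and satisfy $\mathfrak a(A)=\mathfrak a(B)=\mathfrak a\le2^{\aleph_0}$ by the induction hypothesis. Theorem 3 gives $\mathfrak a(A\oplus B)=\mathfrak a$, and Lemma 9.1 gives $(\sigma)$ for $A\oplus B$.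

**Infinite $I$.** An infinite partition has at least $\aleph_0$ members, so it suffices to exhibit a countable one. We build a staircase that moves into a new coordinate at each step. Choose distinct $i_n\in I$ for $n<\omega$, and let $x_n$ be an element different from $0,1$ of the $i_n$-th factor. Put
$$d_n=x_0\wedge\dots\wedge x_{n-1}\wedge-x_n .$$
Each $d_n$ is nonzero, because it is a meet of nonzero elements from distinct factors; as a clopen set in the product of Stone spaces it is given by nonempty conditions on finitely many different coordinates. They are pairwise disjoint, since for $m<n$ we have $d_n\le x_m$ and $d_m\le-x_m$.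

For maximality, suppose $z\neq0$ is disjoint from all $d_n$. We show $z\le x_n$ for all $n$, by induction: if $z\le x_0\wedge\dots\wedge x_{n-1}$, then $z\wedge-x_n=z\wedge d_n=0$, so $z\le x_n$. But $z$, being clopen in a product space, depends on only finitely many coordinates. Choose $n$ such that $i_n$ is not one of them. Then $z$ and $-x_n$ are nonempty conditions on disjoint sets of coordinates, so $z\wedge-x_n\neq0$. This contradicts $z\le x_n$. Hence $\{d_n:n<\omega\}$ is a countable infinite partition. $\blacksquare$

Writing $\mathfrak a(n)$ for the value with $n$ factors, we have $\mathfrak a(n)=\mathfrak a$ in ZFC for every finite $n\ge1$. The first guess, that extra dimensions save pieces, is thus false in every finite dimension and true in infinite dimension to the extent that $\mathfrak a>\aleph_0$ (Lemma 2.1 and (1)). The infinite free product does not have $(\sigma)$: the proof just given shows that the decreasing sequence $x_0\wedge\dots\wedge x_n$ has no nonzero lower bound, since such a $z$ would satisfy $z\le x_n$ for all $n$.
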